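\title{Shards and completely join-irreducible elements of the extended weak order of an affine Coxeter group}

\begin{abstract}
The extended weak order of an affine Coxeter group $W$ is the complete lattice of biclosed sets of positive roots. We prove that its completely join-irreducible elements are in bijection with the shards of the $W$-Coxeter arrangement, taken in the whole dual space of the geometric representation, and that the bijection is compatible with lower walls. The compatible bijection is unique, and its inverse sends a shard $\Sigma$ to the set of positive roots that are nonpositive on $\Sigma$. We also describe the completely meet-irreducible elements, show that every biclosed set is the union of the completely join-irreducible elements that it contains, and determine which shards give finite sets.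
\end{abstract}

\section{Introduction}

\subsection{The extended weak order}

Let $(W,S)$ be an affine Coxeter system with Coxeter matrix $(m_{st})$; \emph{affine} means that every irreducible component is an irreducible affine Coxeter system. Let $V$ be the real vector space with basis $\{\alpha_s:s\in S\}$ and symmetric bilinear form $(\alpha_s,\alpha_t)=-\cos(\pi/m_{st})$, read as $-1$ when $m_{st}=\infty$. The form is degenerate. The group $W$ acts on $V$ by $s(v)=v-2(\alpha_s,v)\alpha_s$; this is the geometric representation. The set of (real) roots is $\Phi=W\cdot\{\alpha_s:s\in S\}$, and $\Phi=\Phi^+\sqcup\Phi^-$, where $\Phi^+$ consists of the roots that are nonnegative combinations of the simple roots $\alpha_s$ and $\Phi^-=-\Phi^+$. The \emph{inversion set} of $w\in W$ is the finite set $N(w)=\Phi^+\cap w\Phi^-$, and the weak order on $W$ is the order of these sets by inclusion.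

A set $B\subseteq\Phi^+$ is \emph{closed} if $\rho,\sigma\in B$, $a,b\ge0$ and $a\rho+b\sigma\in\Phi^+$ imply $a\rho+b\sigma\in B$. It is \emph{biclosed} if both $B$ and $\Phi^+\setminus B$ are closed. Dyer's \emph{extended weak order} is the poset of biclosed subsets of $\Phi^+$ under inclusion. We take two facts about it as given.
\begin{enumerate}
\item[(F)] The finite biclosed sets are exactly the inversion sets $N(w)$, $w\in W$.
\item[(L)] (Barkley--Speyer) For affine $W$ the extended weak order is a complete lattice.
\end{enumerate}
By (F) the weak order sits inside the extended weak order as the ideal of finite sets. The infinite sets supply the joins that the weak order lacks: in the infinite dihedral group a closed set that contains both simple roots contains every positive root, so the two generators have no upper bound in $W$, while their join in the extended order is $\Phi^+$.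

An element $x$ of a complete lattice is \emph{completely join-irreducible} if it is not the join of $\{y:y<x\}$; these are the elements that cannot be assembled from smaller ones. We abbreviate ``completely join-irreducible element of the extended weak order'' to CJI. Completely meet-irreducible elements are defined dually. A \emph{lower wall} of a biclosed set $B$ is a root $\beta\in B$ such that $B\setminus\{\beta\}$ is biclosed; then $B$ covers $B\setminus\{\beta\}$.

\subsection{Shards}

Let $W$ act on the dual space $V^*$ by $(wf)(v)=f(w^{-1}v)$, and put $H_\beta=\{f\in V^*:f(\beta)=0\}$ for $\beta\in\Phi^+$. The \emph{$W$-Coxeter arrangement} is the central arrangement $\mathcal A=\{H_\beta:\beta\in\Phi^+\}$ in all of $V^*$; it is neither restricted to the Tits cone $\bigcup_{w}wC$ nor replaced by the Euclidean arrangement of $W$. Here $C=\{f:f(\alpha_s)\ge0\text{ for all }s\in S\}$ is the fundamental chamber, on which every positive root is nonnegative.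

A \emph{rank-two subarrangement} is the set of all hyperplanes of $\mathcal A$ that contain a given subspace of codimension $2$, provided that there are at least two of them; it may be infinite. Its \emph{basic} hyperplanes are the two that define facets of the region of the subarrangement containing $C$. A hyperplane $H'$ \emph{cuts} $H$ if both lie in a rank-two subarrangement in which $H'$ is basic and $H$ is not. The \emph{shards} in $H$ are the closures of the connected components of $H\setminus\bigcup_{H'\text{ cuts }H}(H\cap H')$. We write
\[
\mathrm{Cut}(\beta)=\{\gamma\in\Phi^+: H_\gamma\text{ cuts }H_\beta\}.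
\]

The order and the arrangement are linked by a one-line computation: if $f=wc$ with $c$ in the interior of $C$, then $f(\rho)=c(w^{-1}\rho)$, so $N(w)=\{\rho\in\Phi^+:f(\rho)<0\}$. The inversion set of $w$ lists the hyperplanes that separate the chamber $wC$ from $C$. This suggests how a biclosed set should select a shard in each of its lower walls.

\begin{definition}\label{def:has}
Let $\beta$ be a lower wall of the biclosed set $B$. We say that $B$ \emph{has shard $\Sigma$ at $\beta$} if $\Sigma$ is a shard, $\Sigma\subseteq H_\beta$, and for every $\gamma\in\mathrm{Cut}(\beta)$ the shard $\Sigma$ lies in $\{f:f(\gamma)\le0\}$ if $\gamma\in B$ and in $\{f:f(\gamma)\ge0\}$ if $\gamma\notin B$.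
\end{definition}

\subsection{The problem}

For finite Coxeter groups, Reading's theorem states that each join-irreducible element of the weak order has a unique lower wall and a shard there, and that this gives a bijection between join-irreducible elements and shards. Barkley proved the corresponding statement for the affine symmetric group $\tilde S_n$, the group of bijections $\tilde\pi:\mathbb Z\to\mathbb Z$ with $\tilde\pi(i+n)=\tilde\pi(i)+n$ and $\sum_{i=1}^n\tilde\pi(i)=\sum_{i=1}^n i$, in the following combinatorial model. A \emph{TITO} is a total order $\prec$ on $\mathbb Z$ such that $i\prec j\iff i+n\prec j+n$, and such that whenever $i+n\prec i$ there is $k$ with $i+n\prec k\prec i$. Its inversions are the pairs $i<j$ with $j\prec i$, and its lower walls are the inversions for which $j\prec i$ is a cover relation of $\prec$. The extended weak order of $\tilde S_n$ is the poset of TITOs under inclusion of inversions. The affine braid arrangement consists of the hyperplanes $\tilde H_{ab}=\{x_a=x_b\}$ in $\mathbb R^{n+1}=\{(y,x_1,\dots,x_n)\}$, with the convention $x_{a+kn}=x_a+ky$. With $\tilde H^+_{ab}=\{x_a\le x_b\}$ and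 $\tilde H^-_{ab}=\{x_a\ge x_b\}$, its shards are the cones $\tilde H_{ij}\cap\bigcap_{i<k<j}\tilde H^{\pm}_{ik}$ of maximal dimension, where $i<j$, $i\not\equiv j\pmod n$, and a sign is chosen for each $k$. Barkley's theorem states that a completely join-irreducible TITO has a unique lower wall $(i,j)$ up to translation by $n$, and that sending it to the shard in $\tilde H_{ij}$ with sign $+$ at $k$ if $k\prec j$ and sign $-$ if $i\prec k$ is a bijection onto the shards.

The problem posed in \cite{poster} is to decide whether this holds for every affine Coxeter group: \emph{does every CJI $J$ have a unique lower wall $\beta_J$, and is there a bijection $J\mapsto\Sigma(J)$ from CJIs to shards of the $W$-Coxeter arrangement such that $J$ has shard $\Sigma(J)$ at $\beta_J$?} We call such a bijection \emph{compatible with lower walls}.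

The known cases suggest the answer yes, but the geometric picture behind them is incomplete in affine type. Let $W$ be irreducible. The radical of the form is spanned by a vector $\delta$ that is a positive combination of the simple roots, and the interior of the Tits cone is the half-space $\{f(\delta)>0\}$. The chambers $wC$ give the finite biclosed sets and the chambers $-wC$ give the cofinite ones. There are also biclosed sets that are infinite with infinite complement, and some of them are CJIs (Section~\ref{sec:A2}). For such a set no chamber is at hand, and it is not apparent that the signs it prescribes on $\mathrm{Cut}(\beta)$ are realized by any point of $H_\beta$.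

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $W$ be an affine Coxeter group. Every CJI $J$ has exactly one lower wall $\beta_J$, and there is exactly one shard $\Sigma(J)$ such that $J$ has shard $\Sigma(J)$ at $\beta_J$. The map $J\mapsto\Sigma(J)$ is a bijection from the CJIs to the shards of the $W$-Coxeter arrangement in $V^*$.
\end{theorem}

For a shard $\Sigma$ put
\begin{gather*}
J_\Sigma=\{\rho\in\Phi^+: f(\rho)\le0\text{ for all }f\in\Sigma\},\\
M_\Sigma=\{\rho\in\Phi^+: f(\rho)<0\text{ for some }f\in\Sigma\}.
\end{gather*}

\begin{theorem}\label{thm:B}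
Let $W$ be an irreducible affine Coxeter group.
\begin{enumerate}
\item[(1)] The bijection compatible with lower walls is unique, and its inverse is $\Sigma\mapsto J_\Sigma$. In particular the sets $J_\Sigma$ are biclosed. For each $\beta\in\Phi^+$ the number of CJIs with lower wall $\beta$ is finite; it equals the number of regions into which the hyperplanes $H_\gamma$, $\gamma\in\mathrm{Cut}(\beta)$, cut $H_\beta$.
\item[(2)] For every biclosed set $B$ and every lower wall $\beta$ of $B$ there is a unique shard $\Sigma$ such that $B$ has shard $\Sigma$ at $\beta$. The set $J_\Sigma$ is the least element of $\{X\text{ biclosed}:\beta\in X\subseteq B\}$, and it is also the least biclosed set that has lower wall $\beta$ and shard $\Sigma$ at $\beta$.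
\item[(3)] A biclosed set is a CJI if and only if it is minimal among the biclosed sets containing some root $\beta$. For every biclosed $X$ and every $\beta\in X$ there is a CJI contained in $X$ with lower wall $\beta$. Hence every biclosed set is the union of the CJIs that it contains.
\item[(4)] $J_\Sigma$ is finite if and only if $\Sigma$ meets $\{f(\delta)>0\}$, the interior of the Tits cone. So the join-irreducible elements of the weak order on $W$ correspond to the shards meeting the interior of the Tits cone, and the infinite CJIs correspond to the shards contained in $\{f(\delta)\le0\}$.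
\item[(5)] The completely meet-irreducible elements are exactly the sets $M_\Sigma$, and $\Sigma\mapsto M_\Sigma$ is injective. For $\Sigma\subseteq H_\beta$, the root $\beta$ is the unique root such that $\beta\notin M_\Sigma$ and $M_\Sigma\cup\{\beta\}$ is biclosed. The set $M_\Sigma\cup\{\beta\}$ has lower wall $\beta$ and shard $\Sigma$ at $\beta$, and $J_\Sigma\setminus M_\Sigma=\{\beta\}$. Every biclosed $B$ with lower wall $\beta$ and shard $\Sigma$ at $\beta$ satisfies $J_\Sigma\subseteq B\subseteq M_\Sigma\cup\{\beta\}$.
\end{enumerate}
Parts (1)--(3) and (5) hold for reducible affine $W$ as well.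
\end{theorem}

\subsection{Method}

The proof for irreducible $W$ has three steps. First, a structure theorem for biclosed sets (Section~\ref{sec:structure}) shows that the CJIs with lower wall $\beta$ are the minimal biclosed sets containing $\beta$ (Section~\ref{sec:cji}). Second, it lets us build, for any biclosed $B$ with lower wall $\beta$, enough points of $H_\beta$ with the signs prescribed by $B$ to obtain a shard $\Sigma$ and the inclusion $J_\Sigma\subseteq B$ (Section~\ref{sec:shard}). Third, we go back from a shard $\Sigma\subseteq H_\beta$ to a CJI. A generic point $f\in\Sigma$ defines a finite or cofinite biclosed set $B_f=\{\rho\in\Phi^+:f(\rho)\le0\}$; among the biclosed sets $X$ with $\beta\in X\subseteq B_f$ there is a least one, $X(f)$ (Section~\ref{sec:least}); and $X(f)$ does not change as $f$ moves in the shard (Section~\ref{sec:constant}). Hence $X(f)\subseteq J_\Sigma$, and the two inclusions together with minimality force every CJI with shard $\Sigma$ to equal $J_\Sigma$ (Section~\ref{sec:proofs}). Section~\ref{sec:examples} carries this out by hand in ranks two and three. Besides (F) and (L) we use standard facts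 on Coxeter groups, affine Weyl groups and root systems \cite{Bourbaki,Humphreys}, recalled where they are needed. The group $W$ is irreducible in Sections~\ref{sec:setup}--\ref{sec:proofs}; Section~\ref{sec:reducible} treats the reducible case.

\section{Affine roots, planes and shards}\label{sec:setup}

\subsection{The affine model}

An irreducible affine Coxeter group is an affine Weyl group. That is, there are a Euclidean space $E$ and an irreducible reduced crystallographic root system $\Phi_0$ spanning $E^*$, with simple roots $\alpha_1,\dots,\alpha_n$, positive roots $\Phi_0^+$, negative roots $\Phi_0^-$ and highest root $\theta$, such that $W$ is generated by the reflections in the hyperplanes $\{x\in E:\alpha(x)+k=0\}$ with $\alpha\in\Phi_0$, $k\in\mathbb Z$, and $S=\{s_0,\dots,s_n\}$ consists of the reflections in the walls of the alcove $\{\alpha_1>0,\dots,\alpha_n>0,\ \theta<1\}$.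

Let $E^*\oplus\mathbb R\delta$ be the space of affine functions on $E$, where $\delta$ is the constant function $1$. The \emph{gradient} of $\rho=\alpha+k\delta$ is $\bar\rho=\alpha$, and we put $(\rho,\sigma)=(\bar\rho,\bar\sigma)$; this form is positive semidefinite with radical $\mathbb R\delta$. The group $W$ acts on affine functions, and the reflection in the zero set of $\rho=\alpha+k\delta$ acts by $\sigma\mapsto\sigma-\frac{2(\sigma,\rho)}{(\rho,\rho)}\rho$. Since $\Phi_0$ is crystallographic, $W$ permutes the functions $\alpha+k\delta$; it fixes $\delta$. The functions $a_0=\delta-\theta$ and $a_i=\alpha_i$ $(1\le i\le n)$ form a basis, indexed by $S$. Their gradients are inward normals of the walls of the alcove, so the functions $a_s/|a_s|$ have Gram matrix $(-\cos(\pi/m_{st}))$, and $\alpha_s\mapsto a_s/|a_s|$ is a $W$-equivariant isomorphism $V\cong E^*\oplus\mathbb R\delta$. Every reflecting hyperplane is $W$-conjugate to a wall of the alcove. Hence each root of the geometric representation spans the same ray as exactly one function $\alpha+k\delta$, and conversely. All notions of the introduction depend only on the rays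 of the roots, so from now on $V=E^*\oplus\mathbb R\delta$ and
\begin{gather*}
\Phi=\{\alpha+k\delta:\alpha\in\Phi_0,\ k\in\mathbb Z\},\\
\Phi^+=\{\alpha+k\delta:\ k\ge0\text{ if }\alpha\in\Phi_0^+,\ \ k\ge1\text{ if }\alpha\in\Phi_0^-\}.
\end{gather*}
Three properties of this normalization are used constantly. Distinct roots span distinct rays, because $\Phi_0$ is reduced; so in testing closedness only coefficients $a,b>0$ matter. Positive roots are nonnegative \emph{integer} combinations of $a_0,\dots,a_n$, because $\alpha+k\delta=(\alpha+k\theta)+ka_0$. And $\delta=a_0+\theta$ is a positive combination of the simple roots. A linear functional $\lambda$ on $E^*=\operatorname{span}\Phi_0$ is always extended to $V$ by $\lambda(\delta)=0$, so that $\lambda(\rho)=\lambda(\bar\rho)$.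

\begin{lemma}\label{lem:elementary}
\begin{enumerate}
\item[(a)] For $f\in V^*$ the sets $\{\rho\in\Phi^+:f(\rho)<0\}$ and $\{\rho\in\Phi^+:f(\rho)\le0\}$ are biclosed. They are finite if $f(\delta)>0$ and cofinite if $f(\delta)<0$.
\item[(b)] Unions and intersections of nonempty chains of biclosed sets are biclosed.
\item[(c)] If $B$ is biclosed and $\beta\in B$, there is a set $X\subseteq B$ that is minimal among all biclosed sets containing $\beta$.
\item[(d)] Let $w\in W$ and $s\in S$. If $wa_s\in\Phi^+$, then $N(ws)=N(w)\sqcup\{wa_s\}$; if $wa_s\in\Phi^-$, then $N(ws)=N(w)\setminus\{-wa_s\}$ and $-wa_s\in N(w)$. The first case occurs for some $s$; if $N(w)\neq\emptyset$, the second case occurs for some $s$.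
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each of the conditions $f<0$, $f\ge0$, $f\le0$, $f>0$ is preserved by positive combinations. For each of the finitely many gradients $\alpha$, the number $f(\alpha+k\delta)=f(\alpha)+kf(\delta)$ has the sign of $f(\delta)$ for large $k$.
(b) Intersections of closed sets and unions of chains of closed sets are closed; apply this to the sets and to their complements.
(c) By (b), Zorn's lemma gives a minimal $X$ among the biclosed sets with $\beta\in X\subseteq B$, and every biclosed $Y$ with $\beta\in Y\subseteq X$ belongs to this family.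
(d) The reflection $s$ permutes $\Phi^+\setminus\{a_s\}$, so $ws\Phi^-=(w\Phi^-\setminus\{-wa_s\})\cup\{wa_s\}$; intersect with $\Phi^+$. If all $wa_s$ were negative, then $\delta=w\delta$ would be both a positive and a nonpositive combination of simple roots. If all $wa_s$ are positive, then $w\Phi^-\subseteq\Phi^-$ and $N(w)=\emptyset$.
\end{proof}

\subsection{Root planes}

Closedness involves two roots at a time, and so does cutting. Both are therefore governed by the \emph{root planes}, the two-dimensional subspaces $P\subseteq V$ with $|P\cap\Phi^+|\ge2$. The positive roots in $P$ lie in an open half-plane (take a functional that is positive on the simple roots) and span distinct rays, so they are totally ordered by angle, up to reversal. If $\rho<\sigma<\tau$, then $\sigma$ is a positive combination of $\rho$ and $\tau$.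

If $\delta\notin P$, no two roots of $P$ have the same gradient, and $P\cap\Phi$ is finite. If $\delta\in P$, then $P=P_\alpha:=\operatorname{span}(\alpha,\delta)$ for some $\alpha\in\Phi_0^+$, and the order is
\begin{equation}\label{eq:order}
\alpha<\alpha+\delta<\alpha+2\delta<\cdots\ \cdots<-\alpha+2\delta<-\alpha+\delta .
\end{equation}
For any $\alpha\in\Phi_0$ let $T_\alpha$ be the set of positive roots with gradient $\alpha$, the \emph{$\alpha$-string}. Then $P_\alpha\cap\Phi^+=T_\alpha\sqcup T_{-\alpha}$, with one string starting at each end. In all cases $P\cap\Phi^+$ has a first and a last element. We call them the \emph{basic roots} of $P$; every root of $P\cap\Phi^+$ is a nonnegative combination of them. An \emph{initial} (\emph{final}) \emph{segment} is a subset of $P\cap\Phi^+$ that contains with each element all smaller (larger) ones.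

\begin{lemma}\label{lem:planes}
\begin{enumerate}
\item[(a)] $\gamma\in\mathrm{Cut}(\beta)$ if and only if $\gamma\ne\beta$ and, in the root plane $\operatorname{span}(\beta,\gamma)$, the root $\gamma$ is basic and $\beta$ is not.
\item[(b)] If $B$ is biclosed and $P$ is a root plane, then $B\cap P$ is an initial or a final segment.
\item[(c)] $\mathrm{Cut}(\beta)$ is finite.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A hyperplane $H_\rho$ contains a subspace $Z$ of codimension $2$ exactly when $\rho$ lies in the plane $P$ annihilated by $Z$. So the rank-two subarrangements are the sets $\{H_\rho:\rho\in P\cap\Phi^+\}$ for root planes $P$. The region containing $C$ is the cone where all $\rho\in P\cap\Phi^+$ are nonnegative, which is the cone where the two basic roots are nonnegative; its facets lie in the hyperplanes of the basic roots.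

(b) Both $B\cap P$ and its complement in $P\cap\Phi^+$ are convex for the order. If $B$ contains both basic roots, then $B\cap P=P\cap\Phi^+$; if it contains neither, $B\cap P=\emptyset$; if it contains exactly one, convexity makes $B\cap P$ a segment starting at that end.

(c) Let $\gamma\in\mathrm{Cut}(\beta)$ and let $\gamma'$ be the other basic root of $P=\operatorname{span}(\beta,\gamma)$, so that $\beta=a\gamma+b\gamma'$ with $a,b>0$. We claim that $a,b$ are integers. If $\delta\in P$, this follows from $\alpha+k\delta=(k+1)\alpha+k(\delta-\alpha)$ and $-\alpha+k\delta=(k-1)\alpha+k(\delta-\alpha)$. If $\delta\notin P$, the form is positive definite on $P$, and $P\cap\Phi$ is a finite reduced crystallographic root system, being stable under the reflections in its elements. The base of its positive system $P\cap\Phi^+$ consists of the two extreme roots $\gamma,\gamma'$, and positive roots have integer coordinates in a base. So $\beta-\gamma=(a-1)\gamma+b\gamma'$ has nonnegative coefficients in $a_0,\dots,a_n$. The coefficients of $\gamma$ are thus nonnegative integers bounded by those of $\beta$, which leaves finitely many $\gamma$.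
\end{proof}

By (c), the subspaces $H_\beta\cap H_\gamma$ with $\gamma\in\mathrm{Cut}(\beta)$ form a finite central arrangement in $H_\beta$. The components of its complement are the nonempty sets obtained by prescribing a strict sign of $f(\gamma)$ for each $\gamma\in\mathrm{Cut}(\beta)$. Each is an open convex cone in $H_\beta$ and is the relative interior of its closure. For a shard $\Sigma$ we write $\Sigma^\circ$ for the corresponding component. It is dense in $\Sigma$ and spans $H_\beta$, so $\Sigma$ determines $\beta$. Since no $\gamma\in\mathrm{Cut}(\beta)$ vanishes at a point of $\Sigma^\circ$, Definition~\ref{def:has} can be restated: $B$ has shard $\Sigma\subseteq H_\beta$ at $\beta$ if and only if, for one or equivalently every $f\in\Sigma^\circ$,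
\begin{equation}\label{eq:signs}
f(\gamma)<0\iff\gamma\in B\qquad\text{for all }\gamma\in\mathrm{Cut}(\beta).
\end{equation}
In particular \emph{$B$ has at most one shard at $\beta$}, and it has one exactly when some $f\in H_\beta$ is negative on $\mathrm{Cut}(\beta)\cap B$ and positive on $\mathrm{Cut}(\beta)\setminus B$.

The next lemma explains why $\mathrm{Cut}(\beta)$ is the right set of roots to record: it cannot change when a set with lower wall $\beta$ is shrunk while keeping $\beta$.

\begin{lemma}\label{lem:rigid}
Let $\beta$ be a lower wall of the biclosed set $B$, let $X$ be biclosed with $\beta\in X\subseteq B$, and let $P\ni\beta$ be a root plane in which $\beta$ is not basic. Then $X\cap P=B\cap P$. In particular $X\cap\mathrm{Cut}(\beta)=B\cap\mathrm{Cut}(\beta)$.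
\end{lemma}

\begin{proof}
Reversing the order if necessary, $B\cap P$ is a final segment. It contains the last root, which is larger than $\beta$. If it contained a root smaller than $\beta$, then $(B\setminus\{\beta\})\cap P$ would not be convex. So $B\cap P=\{\rho\ge\beta\}$. The first root is smaller than $\beta$, hence not in $B$ and not in $X$, so the nonempty segment $X\cap P$ is final. It contains $\beta$ and lies in $\{\rho\ge\beta\}$, so it equals this set.
\end{proof}

\section{Two small cases}\label{sec:examples}

\subsection{The infinite dihedral group}\label{sec:A1}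

Let $\Phi_0=\{\pm\alpha\}$. Then $V$ is a single root plane, ordered as in \eqref{eq:order}; closed means convex, and the biclosed sets are the initial and the final segments. The nonempty initial segments are the sets $\{\rho\le\beta\}$ and the string $T_\alpha$. If $\beta$ is not the last root, the biclosed sets strictly below $\{\rho\le\beta\}$ are initial segments contained in the initial segment $\{\rho<\beta\}$, so $\{\rho\le\beta\}$ is a CJI with lower wall $\beta$. The string $T_\alpha$ is the union of smaller segments, and $\Phi^+$ is the join of $\{\alpha\}$ and $\{\delta-\alpha\}$, so these are not CJIs. The same holds from the other end. Thus a simple root $\beta$ is the lower wall of one CJI, namely $\{\beta\}$, and every other root $\beta$ is the lower wall of two, $\{\rho\le\beta\}$ and $\{\rho\ge\beta\}$. One of these two is finite and the other is cofinite.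

On the geometric side each $H_\beta$ is a line in the plane $V^*$. If $\beta$ is simple, nothing cuts $H_\beta$, the line is a shard, and $J_{H_\beta}=\{\beta\}$. Otherwise $\mathrm{Cut}(\beta)=\{\alpha,\delta-\alpha\}$, and the shards are the two rays of $H_\beta$. As $\beta$ is a positive combination of $\alpha$ and $\delta-\alpha$, these two roots have opposite signs on each open ray. On the ray where $f(\alpha)<0$ we have $f(\rho)\le0$ exactly for $\rho\le\beta$, so this ray is the shard of $\{\rho\le\beta\}$; the opposite ray is the shard of $\{\rho\ge\beta\}$. Exactly one of the two rays lies in $\{f(\delta)>0\}$. An arrangement restricted to the Tits cone would therefore miss all cofinite CJIs.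

This example also shows that an intersection of biclosed sets need not be biclosed: $\{\rho\le\beta\}\cap\{\rho\ge\beta\}=\{\beta\}$. The set $J_\Sigma$ is defined as such an intersection, so its biclosedness needs an argument.

\subsection{One hyperplane in type $\tilde A_2$}\label{sec:A2}

Rank three is the first case in which a shard is crossed by other hyperplanes. Let $\Phi_0^+=\{\alpha_1,\alpha_2,\theta\}$ with $\theta=\alpha_1+\alpha_2$, and let $\beta=\alpha_1+\delta$. In the plane $P_{\alpha_1}$ we have $\beta=2\alpha_1+(\delta-\alpha_1)$. In a root plane without $\delta$, the gradient embeds $P\cap\Phi$ in $\Phi_0$ as a rank-two root system; since $\Phi_0$ has no orthogonal roots, $P\cap\Phi$ is of type $A_2$, and a nonbasic positive root is the sum of the basic ones. The only way to write $\alpha_1$ as a sum of two roots is $\theta+(-\alpha_2)$, and $\theta+k\delta$ and $-\alpha_2+(1-k)\delta$ are both positive only for $k=0$. Hence $\beta=\theta+(\delta-\alpha_2)$ is the only other relation, and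
\[
\mathrm{Cut}(\beta)=\{\alpha_1,\ \delta-\alpha_1,\ \theta,\ \delta-\alpha_2\}.
\]
Use the coordinates $x=f(\alpha_2)$, $y=f(\delta)$ on $H_\beta$, where $f(\alpha_1)=-y$. Then
\[
\begin{array}{lll}
f(\alpha_1+k\delta)=(k-1)y, & f(\alpha_2+k\delta)=x+ky, & f(\theta+k\delta)=x+(k-1)y,\\[2pt]
f(-\alpha_1+k\delta)=(k+1)y, & f(-\alpha_2+k\delta)=-x+ky, & f(-\theta+k\delta)=-x+(k+1)y.
\end{array}
\]
The other hyperplanes meet $H_\beta$ in the lines $y=0$ and $x=my$, $m\in\mathbb Z$; those of $\mathrm{Cut}(\beta)$ give the lines $y=0$ and $x=y$. So there are four shards (Figure~\ref{fig:A2}): $\Sigma_1=\{0\le y\le x\}$, $\Sigma_2=\{y\ge0,\ x\le y\}$, $\Sigma_3=-\Sigma_1$ and $\Sigma_4=-\Sigma_2$.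

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\begin{scope}
\clip (-3,-2) rectangle (3,2);
\foreach \m in {-5,-4,-3,-2,-1,0,2,3,4,5,6}
  \draw[gray,thin] ({-2*(\m)},-2) -- ({2*(\m)},2);
\draw[very thick] (-3,0) -- (3,0);
\draw[very thick] (-2,-2) -- (2,2);
\end{scope}
\node[fill=white,inner sep=1pt] at (2.5,1.03) {$\Sigma_1$};
\node[fill=white,inner sep=1pt] at (-0.75,1.6) {$\Sigma_2$};
\node[fill=white,inner sep=1pt] at (-2.5,-1.03) {$\Sigma_3$};
\node[fill=white,inner sep=1pt] at (0.75,-1.6) {$\Sigma_4$};
\node[right] at (3,0) {$y=0$};
\node[above] at (2,2) {$x=y$};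
\end{tikzpicture}
\caption{The plane $H_\beta$ for $\beta=\alpha_1+\delta$ in type $\tilde A_2$, with coordinates $x=f(\alpha_2)$ and $y=f(\delta)$. The two thick lines are the traces of the hyperplanes that cut $H_\beta$; they bound the four shards. The thin lines $x=my$, $m\in\mathbb Z\setminus\{1\}$, are the traces of the remaining hyperplanes; they accumulate at $y=0$.}
\label{fig:A2}
\end{figure}

Let $f_m\in\Sigma_1$ be a point with $y=1$ and $m<x<m+1$, where $m\ge1$. The formulas above give
\[
B_{f_m}=\{\alpha_1,\beta\}\cup\{-\alpha_2+k\delta:1\le k\le m\}\cup\{-\theta+k\delta:1\le k\le m-1\}.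
\]
These sets are nested. The reason is visible at each crossing: the line $x=my$ with $m\ge2$ comes from the root plane with $-\alpha_2+m\delta=\beta+(-\theta+(m-1)\delta)$, in which $\beta$ is basic, so on $H_\beta$ the two other roots have the same sign and change it together. On the line $x=y$, where $\beta$ is not basic, $\theta$ and $\delta-\alpha_2$ have opposite signs, and $B_f$ jumps from $B_{f_1}=\{\alpha_1,\delta-\alpha_2,\beta\}$ to the incomparable set $\{\alpha_1,\theta,\beta\}$ at points with $y=1$, $0<x<1$.

Now let $X$ be biclosed with $\beta\in X\subseteq B_{f_m}$. Then $X$ omits $\delta-\alpha_1$ and $\theta$; since the complement of $X$ is closed, the two relations for $\beta$ force $\alpha_1,\delta-\alpha_2\in X$. So $X\supseteq B_{f_1}$, and the least such $X$ is $B_{f_1}=\bigcap_mB_{f_m}=J_{\Sigma_1}$ for every $m$. By Lemma~\ref{lem:elementary}(d) this set is $N(s_1s_0s_2)=\{a_1,\ s_1a_0,\ s_1s_0a_2\}$.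

In the opposite shard $\Sigma_3$ the sets $B_{-f_m}=\Phi^+\setminus(B_{f_m}\setminus\{\beta\})$ are cofinite and decrease with $m$. Their intersection is
\[
J_{\Sigma_3}=T_{\alpha_2}\cup T_\theta\cup T_{-\alpha_1}\cup(T_{\alpha_1}\setminus\{\alpha_1\}),
\]
which is biclosed by Lemma~\ref{lem:elementary}(b). Let $X$ be biclosed with $\beta\in X\subseteq B_{-f_m}$. Then $X$ omits $\alpha_1$ and $\delta-\alpha_2$, so it contains $\delta-\alpha_1$ and $\theta$. By convexity in $P_{\alpha_1}$ it contains $T_{-\alpha_1}$ and $T_{\alpha_1}\setminus\{\alpha_1\}$. From $\theta=\alpha_1+\alpha_2\in X$ and $\alpha_1\notin X$ we get $\alpha_2\in X$. Finally $\alpha_2+k\delta=\theta+(-\alpha_1+k\delta)$ and $\theta+k\delta=\alpha_2+(\alpha_1+k\delta)$ lie in $X$ for $k\ge1$. So again the least $X$ is the same for all $m$, and equals $J_{\Sigma_3}$. Every biclosed set strictly below $J_{\Sigma_3}$ omits $\beta$, and $J_{\Sigma_3}\setminus\{\beta\}=\bigcap_m(B_{-f_m}\setminus\{\beta\})$ is biclosed, so $J_{\Sigma_3}$ is a CJI. It is infinite and coinfinite, and it is not of the form $\{f\le0\}$ or $\{f<0\}$ for any $f\in V^*$: such a set is finite,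 cofinite, or (if $f(\delta)=0$) a union of strings.

\section{The structure of biclosed sets}\label{sec:structure}

\subsection{Closed halves}

The group $W$ does not preserve $\Phi^+$, so it does not act on subsets of $\Phi^+$ in the naive way. It does act once a biclosed set is recorded as a choice of one root from each pair $\pm\rho$. Call $D\subseteq\Phi$ \emph{closed} if $\rho,\sigma\in D$, $a,b\ge0$ and $a\rho+b\sigma\in\Phi$ imply $a\rho+b\sigma\in D$; for subsets of $\Phi^+$ this agrees with the earlier definition. A \emph{closed half} is a closed $D$ with $\Phi=D\sqcup-D$. For $X\subseteq\Phi^+$ put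
\[
\tilde X=X\cup-(\Phi^+\setminus X),
\]
so that $\Phi=\tilde X\sqcup-\tilde X$ and $X=\tilde X\cap\Phi^+$.

\begin{lemma}\label{lem:halves}
A set $X\subseteq\Phi^+$ is biclosed if and only if $\tilde X$ is closed. Hence $X\mapsto\tilde X$ is a bijection from biclosed sets to closed halves, with inverse $D\mapsto D\cap\Phi^+$.
\end{lemma}

\begin{proof}
If $\tilde X$ is closed, so is $-\tilde X$, and hence so are $X=\tilde X\cap\Phi^+$ and $\Phi^+\setminus X=-\tilde X\cap\Phi^+$. Conversely let $X$ be biclosed and $a,b>0$. A root that is a positive combination of two elements of $X$ is positive, hence in $X$; one that is a positive combination of two elements of $-(\Phi^+\setminus X)$ is negative and lies in $-(\Phi^+\setminus X)$. Let $\rho\in X$, $\sigma\in\Phi^+\setminus X$ and $\tau=a\rho-b\sigma\in\Phi$. If $\tau\in\Phi^+\setminus X$, then $a\rho=\tau+b\sigma$ gives $\rho\notin X$, which is false. If $-\tau\in X$, then $b\sigma=a\rho+(-\tau)$ gives $\sigma\in X$, which is false. So $\tau\notin-\tilde X$, that is, $\tau\in\tilde X$. Finally, every $D$ with $\Phi=D\sqcup-D$ equals $\tilde X$ for $X=D\cap\Phi^+$.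
\end{proof}

The group $\{\pm1\}\times W$ acts linearly on $V$, preserves $\Phi$, and so permutes the closed halves. Directly from the definitions,
\begin{equation}\label{eq:halves}
\widetilde{N(w)}=w\Phi^-,\qquad \widetilde{\Phi^+\setminus X}=-\tilde X .
\end{equation}

\subsection{Subsystems}

For a root subsystem $\Psi\subseteq\Phi_0$ put $\widehat\Psi=\{\rho\in\Phi:\bar\rho\in\Psi\}$ and $\widehat\Psi^+=\widehat\Psi\cap\Phi^+$. Closed and biclosed subsets \emph{in $\widehat\Psi^+$} are defined with $\widehat\Psi^+$ in place of $\Phi^+$. If $B$ is biclosed, then $B\cap\widehat\Psi^+$ is biclosed in $\widehat\Psi^+$, and Lemma~\ref{lem:halves} holds in $\widehat\Psi$ with the same proof. If $\Psi$ is irreducible, $\widehat\Psi^+$ is the positive system of the model of Section~\ref{sec:setup} built from $\Psi$ and $\Psi\cap\Phi_0^+$, so (F) and Lemma~\ref{lem:elementary} apply to $\widehat\Psi^+$ and the affine Weyl group $W_\Psi$ of $\Psi$. If $\Psi$ is reducible, a subset of $\widehat\Psi^+$ is biclosed in $\widehat\Psi^+$ if and only if its intersection with $\widehat\Psi_c^+$ is biclosed in $\widehat\Psi_c^+$ for every irreducible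 component $\Psi_c$. Indeed, the components span mutually orthogonal subspaces, so a positive combination of roots with gradients in different components is never in $\widehat\Psi$, and a root of $\widehat\Psi$ that is a combination of two roots of $\widehat\Psi_c$ lies in $\widehat\Psi_c$.

\subsection{The structure theorem}

Fact (F) describes finite biclosed sets and, by complementation, cofinite ones. To reach the rest we look at the behavior of $B$ far out in each string. The set $J_{\Sigma_3}$ of Section~\ref{sec:A2} shows what to expect: with $\lambda(\alpha_1)=0$ and $\lambda(\alpha_2)=1$, it consists of all positive roots with $\lambda>0$ together with a cofinite biclosed set in the subsystem over $\Phi_0\cap\ker\lambda=\{\pm\alpha_1\}$.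

\begin{proposition}\label{prop:structure}
Let $B$ be biclosed. There are a linear functional $\lambda$ on $\operatorname{span}\Phi_0$, possibly zero, and a partition $\Phi_0\cap\ker\lambda=\Phi_{\mathrm{cof}}\sqcup\Phi_{\mathrm{fin}}$ into two unions of irreducible components of $\Phi_0\cap\ker\lambda$ such that
\begin{equation}\label{eq:structure}
B=\{\rho\in\Phi^+:\lambda(\rho)>0\}\sqcup B_{\mathrm{cof}}\sqcup B_{\mathrm{fin}},
\end{equation}
where $B_{\mathrm{cof}}$ is cofinite and biclosed in $\widehat\Phi_{\mathrm{cof}}^+$ and $B_{\mathrm{fin}}$ is finite and biclosed in $\widehat\Phi_{\mathrm{fin}}^+$. Conversely, given $\lambda$ and such a partition, every set of the form \eqref{eq:structure} with $B_{\mathrm{cof}}$ biclosed in $\widehat\Phi_{\mathrm{cof}}^+$ and $B_{\mathrm{fin}}$ biclosed in $\widehat\Phi_{\mathrm{fin}}^+$ is biclosed.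
\end{proposition}

We use two facts on the finite root system $\Phi_0$. If $\alpha,\alpha'$ are nonproportional roots with $(\alpha,\alpha')<0$, then $\alpha+\alpha'$ is a root. Next, call $R\subseteq\Phi_0$ \emph{additively closed} if $\alpha,\alpha'\in R$ and $\alpha+\alpha'\in\Phi_0$ imply $\alpha+\alpha'\in R$, and \emph{parabolic} if moreover $R\cup-R=\Phi_0$. For a parabolic $R$ there are a base $\Pi$ of $\Phi_0$ and a subset $\Pi'\subseteq\Pi$ such that $R$ consists of the roots positive for $\Pi$ and the negative roots supported on $\Pi'$ \cite[Ch.~VI, \S1.7, Prop.~20]{Bourbaki}.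

\begin{proof}
By Lemma~\ref{lem:planes}(b), $B\cap T_\alpha$ is an initial or final segment of the string $T_\alpha$, which is ordered like $\mathbb N$ from its end of $P_\alpha$. So $B\cap T_\alpha$ is finite or cofinite in $T_\alpha$. Let $\mathcal C$ be the set of $\alpha\in\Phi_0$ for which it is cofinite, and $\mathcal F=\Phi_0\setminus\mathcal C$. If $\alpha,\alpha'\in\mathcal C$ and $\alpha+\alpha'\in\Phi_0$, then for large $k$ we can write $\alpha+\alpha'+k\delta=(\alpha+k_1\delta)+(\alpha'+k_2\delta)$ with both $k_i$ large, so $\alpha+\alpha'+k\delta\in B$. Thus $\mathcal C$ is additively closed, and so is $\mathcal F$, by the same argument for $\Phi^+\setminus B$. Put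
\[
\Phi_{\mathrm{cof}}=\mathcal C\cap-\mathcal C,\qquad\Phi_{\mathrm{fin}}=\mathcal F\cap-\mathcal F,\qquad R=\mathcal C\cup\Phi_{\mathrm{fin}} .
\]

\emph{$\Phi_{\mathrm{cof}}$ is orthogonal to $\Phi_{\mathrm{fin}}$.} Otherwise, since both sets are symmetric, there are $\alpha\in\Phi_{\mathrm{cof}}$ and $\alpha'\in\Phi_{\mathrm{fin}}$ with $(\alpha,\alpha')<0$. They are not proportional, because the two sets are disjoint and symmetric, so $\alpha+\alpha'\in\Phi_0$. If $\alpha+\alpha'\in\mathcal C$, then $\alpha'=(\alpha+\alpha')+(-\alpha)\in\mathcal C$. If $\alpha+\alpha'\in\mathcal F$, then $\alpha=(\alpha+\alpha')+(-\alpha')\in\mathcal F$. Both conclusions are false.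

\emph{$R$ is parabolic.} If $\alpha\notin R$, then $\alpha\in\mathcal F\setminus\Phi_{\mathrm{fin}}$, so $-\alpha\in\mathcal C$; hence $R\cup-R=\Phi_0$. A root that is a sum of two elements of $\mathcal C$ lies in $\mathcal C$, and one that is a sum of two elements of $\Phi_{\mathrm{fin}}$ lies in $\mathcal F$ together with its negative. If $\alpha\in\mathcal C$, $\alpha'\in\Phi_{\mathrm{fin}}$ and $\alpha+\alpha'\in\Phi_0\setminus R\subseteq\mathcal F$, then $\alpha=(\alpha+\alpha')+(-\alpha')\in\mathcal F$, which is false.

Take $\Pi,\Pi'$ as above and let $\lambda=0$ on $\Pi'$ and $\lambda=1$ on $\Pi\setminus\Pi'$. Then $R=\{\alpha\in\Phi_0:\lambda(\alpha)\ge0\}$. If $\alpha\in\mathcal C\setminus\Phi_{\mathrm{cof}}$, then $-\alpha\in\mathcal F\setminus\Phi_{\mathrm{fin}}$, so $-\alpha\notin R$. Therefore $\Phi_0\cap\ker\lambda=R\cap-R=\Phi_{\mathrm{cof}}\sqcup\Phi_{\mathrm{fin}}$, and the roots with $\lambda>0$ are those of $\mathcal C\setminus\Phi_{\mathrm{cof}}$. Being orthogonal with union $\Phi_0\cap\ker\lambda$, the sets $\Phi_{\mathrm{cof}}$ and $\Phi_{\mathrm{fin}}$ are unions of irreducible components.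

Let $\lambda(\alpha)>0$, so that $\alpha\in\mathcal C$ and $-\alpha\in\mathcal F$. Order $P_\alpha$ so that $T_\alpha$ comes first. The segment $B\cap P_\alpha$ meets $T_\alpha$ in an infinite set and $T_{-\alpha}$ in a finite set. It is not final, since a final segment meeting $T_\alpha$ contains $T_{-\alpha}$. So it is initial; it does not meet $T_{-\alpha}$, since with $-\alpha+k\delta$ it would contain all $-\alpha+l\delta$, $l\ge k$; and an infinite initial segment of $T_\alpha$ is $T_\alpha$. Thus $B\cap P_\alpha=T_\alpha$: the set $B$ contains all positive roots with $\lambda>0$ and none with $\lambda<0$. The sets $B_{\mathrm{cof}}=B\cap\widehat\Phi_{\mathrm{cof}}^+$ and $B_{\mathrm{fin}}=B\cap\widehat\Phi_{\mathrm{fin}}^+$ are biclosed in the subsystems, and they are cofinite and finite respectively because there are finitely many strings.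

\emph{Converse.} Let $\tilde B_{\mathrm{cof}}$ and $\tilde B_{\mathrm{fin}}$ be the closed halves of $\widehat\Phi_{\mathrm{cof}}$ and $\widehat\Phi_{\mathrm{fin}}$ attached to $B_{\mathrm{cof}}$ and $B_{\mathrm{fin}}$. Then $\tilde B=\{\rho\in\Phi:\lambda(\rho)>0\}\cup\tilde B_{\mathrm{cof}}\cup\tilde B_{\mathrm{fin}}$, and $\lambda\ge0$ on $\tilde B$. Let $\rho=a\rho_1+b\rho_2\in\Phi$ with $\rho_1,\rho_2\in\tilde B$ and $a,b>0$. If $\lambda(\rho_1)>0$ or $\lambda(\rho_2)>0$, then $\lambda(\rho)>0$. Otherwise $\bar\rho\in\Phi_{\mathrm{cof}}\sqcup\Phi_{\mathrm{fin}}$. If $\rho_1,\rho_2$ lie in the same one of the two halves, then $\bar\rho$ lies in the span of the corresponding part, hence in that part by orthogonality, and $\rho$ lies in the same half. If they lie in different halves, $\bar\rho$ has nonzero components in both spans, which is impossible. So $\tilde B$ is closed, and Lemma~\ref{lem:halves} applies.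
\end{proof}

\section{Join-irreducible elements as minimal sets}\label{sec:cji}

In an infinite lattice a nonzero element need not cover anything: the string $T_\alpha$ of Section~\ref{sec:A1} has no lower wall. The structure theorem shows that all such sets are approximated from below, so none of them is a CJI.

\begin{lemma}\label{lem:nowall}
If $X\ne\emptyset$ is biclosed and has no lower wall, then $X$ is infinite and is the union of an increasing sequence of finite biclosed sets.
\end{lemma}

\begin{proof}
Write $X$ in the form \eqref{eq:structure}. Suppose that $X_{\mathrm{fin}}\ne\emptyset$. By (F), $X\cap\widehat\Psi^+=N(w)\neq\emptyset$ for some component $\Psi$ of $\Phi_{\mathrm{fin}}$ and some $w\in W_\Psi$. Lemma~\ref{lem:elementary}(d) gives $N(ws)=N(w)\setminus\{\beta'\}$ with $\beta'\in N(w)$, and $X\setminus\{\beta'\}$ is biclosed by the converse part of Proposition~\ref{prop:structure}. This contradicts the hypothesis. Suppose that $\Phi_{\mathrm{cof}}\ne\emptyset$, and let $\Psi$ be a component. Then $\widehat\Psi^+\setminus X=N(w)$ for some $w\in W_\Psi$, Lemma~\ref{lem:elementary}(d) gives $N(ws)=N(w)\sqcup\{\beta'\}$,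 and again $\beta'\in X$ is a lower wall of $X$.

So $X=\{\rho\in\Phi^+:\lambda(\rho)>0\}$, a nonempty union of strings, hence infinite. Choose $g\in V^*$ positive on the simple roots and put $N_m=\{\rho\in\Phi^+:(g-m\lambda)(\rho)<0\}$ for $m\ge1$. By Lemma~\ref{lem:elementary}(a), $N_m$ is biclosed, and finite because $(g-m\lambda)(\delta)=g(\delta)>0$. The condition $m\lambda(\rho)>g(\rho)$ implies $\lambda(\rho)>0$, as $g>0$ on $\Phi^+$; so it persists for $m+1$, and it holds for large $m$ when $\lambda(\rho)>0$. Thus the $N_m$ increase to $X$.
\end{proof}

\begin{proposition}\label{prop:cji}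
Every CJI has exactly one lower wall. A biclosed set $X$ is a CJI with lower wall $\beta$ if and only if $X$ is minimal among the biclosed sets containing $\beta$.
\end{proposition}

\begin{proof}
Let $X$ be a CJI. It is nonempty, since $\emptyset$ is the join of the empty family. If $X$ had no lower wall, it would be the union, hence the join, of the finite sets $N_m\subsetneq X$ of Lemma~\ref{lem:nowall}. So let $\beta$ be a lower wall and let $j\subsetneq X$ be the join of all biclosed $Y\subsetneq X$. Then $j\supseteq X\setminus\{\beta\}$, so $j=X\setminus\{\beta\}$. This determines $\beta$, and it shows that every biclosed $Y\subsetneq X$ omits $\beta$.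

Conversely let $X$ be minimal among the biclosed sets containing $\beta$. If $X$ had no lower wall, Lemma~\ref{lem:nowall} would give a finite biclosed $N_m\subsetneq X$ containing $\beta$. So $X$ has a lower wall $\beta'$, and $\beta\notin X\setminus\{\beta'\}$ by minimality, so $\beta'=\beta$. All biclosed $Y\subsetneq X$ lie in the biclosed set $X\setminus\{\beta\}$, and so does their join. Thus $X$ is a CJI.
\end{proof}

\section{From a lower wall to a shard}\label{sec:shard}

Let $B$ have lower wall $\beta$. By \eqref{eq:structure}, membership in $B$ is decided in two stages: first by the sign of $\lambda$ and then, on $\ker\lambda$, by a finite or cofinite set, which is cut out by a point $g$ of a chamber of the subsystem. In general no single functional performs both stages on all of $\Phi^+$. But $\mathrm{Cut}(\beta)$ is finite, and on a finite set the functional $-M\lambda+g$ with large $M$ does. For $B=J_{\Sigma_3}$ in Section~\ref{sec:A2} these are the points with $y=-1$ and $x\to-\infty$.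

\begin{proposition}\label{prop:shard}
Let $\beta$ be a lower wall of the biclosed set $B$. Then $B$ has a shard $\Sigma$ at $\beta$, and $J_\Sigma\subseteq B$. If $B$ is finite, then $\Sigma^\circ$ meets $\{f(\delta)>0\}$.
\end{proposition}

\begin{proof}
Take $\lambda,\Phi_{\mathrm{cof}},\Phi_{\mathrm{fin}}$ from Proposition~\ref{prop:structure} and let $\alpha=\bar\beta$.

\emph{Step 1: $\lambda(\alpha)=0$.} As $\beta\in B$, we have $\lambda(\alpha)\ge0$. Suppose $\lambda(\alpha)>0$. Then $B\cap P_\alpha=T_\alpha$; order $P_\alpha$ so that $T_\alpha$ comes first. The set $T_\alpha\setminus\{\beta\}$ contains roots larger than $\beta$ but not $\beta$, so it is not an initial segment; it is nonempty and omits the last root, so it is not a final segment. This contradicts Lemma~\ref{lem:planes}(b) for $B\setminus\{\beta\}$.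

Let $\Phi'$ be the one of $\Phi_{\mathrm{cof}},\Phi_{\mathrm{fin}}$ that contains $\alpha$, let $\Phi''$ be the other, and put $V'=\operatorname{span}\Phi'\oplus\mathbb R\delta$. Let $\epsilon=1$ if $\Phi'=\Phi_{\mathrm{fin}}$ and $\epsilon=-1$ if $\Phi'=\Phi_{\mathrm{cof}}$.

\emph{Step 2: there is a functional $g$ on $V'$ with $g(\delta)=\epsilon$, $g(\beta)=0$, $g<0$ on $(B\cap\widehat{\Phi'}^+)\setminus\{\beta\}$ and $g>0$ on $\widehat{\Phi'}^+\setminus B$.}
Let first $\Phi'=\Phi_{\mathrm{fin}}$. For a component $\Psi$ of $\Phi'$ choose a functional $\xi$ on $\operatorname{span}\Psi\oplus\mathbb R\delta$ that is positive on the simple roots of $\widehat\Psi^+$, and put $g_w(\rho)=\xi(w^{-1}\rho)$ for $w\in W_\Psi$. Then $g_w$ is negative on $N(w)$, positive on $\widehat\Psi^+\setminus N(w)$, and $g_w(\delta)=\xi(\delta)>0$. By (F), $B\cap\widehat\Psi^+=N(w)$ for some $w$. If $\alpha\notin\Psi$, put $g_\Psi=g_w$. If $\alpha\in\Psi$, then $N(w)\setminus\{\beta\}=(B\setminus\{\beta\})\cap\widehat\Psi^+$ is finite and biclosed in $\widehat\Psi^+$, so it equals $N(w')$ for some $w'$; this is where we use that $\beta$ is a lower wall. Now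 $g_w(\beta)<0<g_{w'}(\beta)$, and
\[
g_\Psi=g_{w'}(\beta)\,g_w-g_w(\beta)\,g_{w'}
\]
is a combination with positive coefficients that vanishes at $\beta$. Since $g_w$ and $g_{w'}$ have the same strict sign at each root of $\widehat\Psi^+\setminus\{\beta\}$ and at $\delta$, so does $g_\Psi$. Scale each $g_\Psi$ so that $g_\Psi(\delta)=1$. As $V'=\bigoplus_\Psi\operatorname{span}\Psi\oplus\mathbb R\delta$, there is a unique $g$ on $V'$ that restricts to every $g_\Psi$.

Let now $\Phi'=\Phi_{\mathrm{cof}}$. The sets $B^*=(\widehat{\Phi'}^+\setminus B)\cup\{\beta\}$ and $B^*\setminus\{\beta\}$ are the complements in $\widehat{\Phi'}^+$ of $B\setminus\{\beta\}$ and of $B$, so they are finite and biclosed in $\widehat{\Phi'}^+$. The construction above, applied to $B^*$, gives $g^*$ with $g^*(\delta)=1$, $g^*(\beta)=0$, $g^*<0$ on $\widehat{\Phi'}^+\setminus B$ and $g^*>0$ on $(B\cap\widehat{\Phi'}^+)\setminus\{\beta\}$. Take $g=-g^*$.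

\emph{Step 3: the shard.} Fix an extension $\tilde g\in V^*$ of $g$. For $h\in V^*$ vanishing on $V'$ and $M>0$ put
\[
f_{M,h}=-M\lambda+\tilde g+h .
\]
On $V'$ this equals $g$, so $f_{M,h}\in H_\beta$ and $f_{M,h}(\delta)=\epsilon$. Let $\gamma\in\mathrm{Cut}(\beta)$. If $\lambda(\gamma)\ne0$, then for large $M$ the number $f_{M,h}(\gamma)$ has the sign of $-\lambda(\gamma)$, which is negative exactly when $\gamma\in B$. Let $\lambda(\gamma)=0$, and write $\beta=a\gamma+b\gamma'$ with $\gamma'$ the other basic root and $a,b>0$. If $\bar\gamma$ were in $\Phi''$, then $\overline{\gamma'}=(\alpha-a\bar\gamma)/b$ would be a root in $\ker\lambda$ with nonzero components in both $\operatorname{span}\Phi'$ and $\operatorname{span}\Phi''$, which is impossible. So $\bar\gamma\in\Phi'$, and $f_{M,h}(\gamma)=g(\gamma)$ is negative if $\gamma\in B$ and positive otherwise, because $\gamma\ne\beta$. Since $\mathrm{Cut}(\beta)$ is finite, there is $M(h)$ such that $f_{M,h}$ has the strict signs prescribed by $B$ on all of $\mathrm{Cut}(\beta)$ for $M\ge M(h)$. So $B$ has a shard $\Sigma$ at $\beta$, and $f_{M,h}\in\Sigma^\circ$ for every $h$ and $M\ge M(h)$.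 If $B$ is finite, then $\Phi_{\mathrm{cof}}=\emptyset$, so $\epsilon=1$ and $f_{M,h}(\delta)>0$.

\emph{Step 4: $J_\Sigma\subseteq B$.} Let $\rho\in J_\Sigma$. From $f_{M,0}(\rho)=-M\lambda(\rho)+\tilde g(\rho)\le0$ for all large $M$ we get $\lambda(\rho)\ge0$. If $\lambda(\rho)>0$, then $\rho\in B$. If $\bar\rho\in\Phi'$, then $g(\rho)=f_{M,0}(\rho)\le0$, so $\rho\in B$ by Step~2. The remaining case $\bar\rho\in\Phi''$ is the reason for the parameter $h$. Here $\rho\notin V'$, so there is $h$ vanishing on $V'$ with $h(\rho)>-\tilde g(\rho)$. Then $f_{M,h}(\rho)=\tilde g(\rho)+h(\rho)>0$ for all $M$, although $f_{M,h}\in\Sigma$ for $M\ge M(h)$. So this case does not occur.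
\end{proof}

\section{Least elements below finite and cofinite sets}\label{sec:least}

To go from a shard to a CJI we want, below a suitable $B$, a canonical minimal set containing $\beta$. In general there is none: in Section~\ref{sec:A1}, for $B=\Phi^+$ and $\beta$ not simple, there are two minimal sets, and their meet $\emptyset$ omits $\beta$. The difficulty is that $\{\beta\}$ is not biclosed. If $B$ comes from a chamber and $\beta$ is a lower wall of $B$, we can move this chamber to $C$; then $\beta$ becomes a simple root, and the singleton of a simple root is biclosed. This is the only place where (L) enters, apart from giving meaning to joins.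

\begin{lemma}\label{lem:least}
Let $B$ be a finite or cofinite biclosed set with lower wall $\beta$. Then the family $\{X\text{ biclosed}:\beta\in X\subseteq B\}$ has a least element $X(B)$, and $X(B)$ is a CJI with lower wall $\beta$.
\end{lemma}

\begin{proof}
By (F) and \eqref{eq:halves}, $\tilde B=\kappa\Phi^+$ for some $\kappa\in\{\pm1\}\times W$: if $B=N(w)$, then $\tilde B=(-w)\Phi^+$, and if $\Phi^+\setminus B=N(w)$, then $\tilde B=-w\Phi^-=w\Phi^+$. Let $\tau=\kappa^{-1}\beta\in\Phi^+$.

\emph{$\tau$ is simple.} The closed half of $B\setminus\{\beta\}$ is $(\tilde B\setminus\{\beta\})\cup\{-\beta\}$. Applying $\kappa^{-1}$ and intersecting with $\Phi^+$, we see that $\Phi^+\setminus\{\tau\}$ is closed. Since $(\tau,\tau)>0$ and $\tau$ is a nonnegative combination of simple roots, $(a_s,\tau)>0$ for some $s$, so $\tau=s\tau+ca_s$ with $c>0$. If $\tau\ne a_s$, then $s\tau$ and $a_s$ both lie in $\Phi^+\setminus\{\tau\}$, contradicting closedness. So $\tau=a_s$.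

\emph{Transport.} For biclosed $X\subseteq B$ put $\varphi(X)=\kappa^{-1}\tilde X\cap\Phi^+$, which is biclosed by Lemma~\ref{lem:halves}. Since $\tilde X\cap\tilde B=X\sqcup-(\Phi^+\setminus B)$,
\[
\varphi(X)=\kappa^{-1}(\tilde X\cap\tilde B)=\kappa^{-1}X\sqcup A,\qquad A:=-\kappa^{-1}(\Phi^+\setminus B)=\varphi(\emptyset).
\]
So $A$ is biclosed, $\varphi(X)\supseteq A$, and $X\subseteq X'$ if and only if $\varphi(X)\subseteq\varphi(X')$. Every biclosed $Y\supseteq A$ is in the image: the closed half $D=\kappa\tilde Y$ contains $\kappa A=-(\Phi^+\setminus B)$, so the biclosed set $X=D\cap\Phi^+$ lies in $B$, and $\varphi(X)=\tilde Y\cap\Phi^+=Y$. Moreover $a_s\notin A$, because $\beta$ is positive; hence $\beta\in X$ if and only if $a_s\in\varphi(X)$.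

Thus $\varphi$ is an order isomorphism from our family onto the family of biclosed sets containing $A$ and $\{a_s\}$. Both $A$ and $\{a_s\}=N(s)$ are biclosed, so the latter family has the least element $A\vee\{a_s\}$ by (L). Its preimage $X(B)$ is minimal among all biclosed sets containing $\beta$, and Proposition~\ref{prop:cji} applies.
\end{proof}

\section{Constancy along a shard}\label{sec:constant}

Fix $\beta\in\Phi^+$ and a shard $\Sigma\subseteq H_\beta$. We use repeatedly that, by Baire's theorem, the complement of countably many proper subspaces of a finite-dimensional real vector space is dense. Let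
\[
G=\{f\in\Sigma^\circ: f(\delta)\ne0\text{ and }f(\rho)\ne0\text{ for all }\rho\in\Phi^+\setminus\{\beta\}\}.
\]
Neither $\delta$ nor any such $\rho$ is proportional to $\beta$, so we have removed countably many proper subspaces of $H_\beta$, and $G$ is dense in $\Sigma^\circ$ and in $\Sigma$. For $f\in G$ the sets $B_f=\{\rho\in\Phi^+:f(\rho)\le0\}$ and $B_f\setminus\{\beta\}=\{\rho\in\Phi^+:f(\rho)<0\}$ are biclosed, and $B_f$ is finite or cofinite (Lemma~\ref{lem:elementary}(a)). So $\beta$ is a lower wall of $B_f$; by \eqref{eq:signs}, $B_f$ has shard $\Sigma$ at $\beta$; and Lemma~\ref{lem:least} provides $X(f):=X(B_f)$. Least elements, unlike minimal ones, are insensitive to nested changes: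
\begin{equation}\label{eq:nested}
f,f'\in G\ \text{ and }\ B_f\subseteq B_{f'}\quad\Longrightarrow\quad X(f)=X(f').
\end{equation}
Indeed $\beta\in X(f)\subseteq B_{f'}$ gives $X(f')\subseteq X(f)$; then $\beta\in X(f')\subseteq B_f$ gives $X(f)\subseteq X(f')$.

\begin{proposition}\label{prop:constant}
The set $X(f)$ is the same for all $f\in G$.
\end{proposition}

We connect points of $G$ through nested changes. Away from $H_\delta=\{f(\delta)=0\}$ the arrangement is locally finite, and we walk along a segment as in Section~\ref{sec:A2}. At $H_\delta$ the hyperplanes accumulate, and we compare two points on opposite sides directly; the model is the shard $H_\alpha$ in Section~\ref{sec:A1}, where $B_f=\{\alpha\}$ for $f(\delta)>0$ and $B_f=\Phi^+$ for $f(\delta)<0$.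

\begin{proof}
\emph{(a) Points on the same side of $H_\delta$.} The hyperplanes $H_\rho$ form a locally finite family on $V^*\setminus H_\delta$: on a compact set where $|f(\alpha)|\le K$ for all $\alpha\in\Phi_0$ and $|f(\delta)|\ge c>0$, the root $\alpha+k\delta$ can vanish only if $k\le K/c$. Let $f_1,f_2\in G$ with $f_1(\delta)$ and $f_2(\delta)$ of the same sign. By local finiteness $f_1$ has a connected neighborhood in $\Sigma^\circ\setminus H_\delta$ that meets no $H_\rho$ with $\rho\ne\beta$. It lies in $G$, and on it $B_f$ and the sign of $f(\delta)$ are constant. Consider the countably many subspaces $U=H_\beta\cap H_\rho\cap H_\sigma$ with $\beta,\rho,\sigma$ linearly independent positive roots. Each has codimension $2$ in $H_\beta$, so $U+\mathbb Rf_2$ is a proper subspace of $H_\beta$, and we may move $f_1$ within the neighborhood so that $f_1\notin U+\mathbb Rf_2$ for all $U$. The segment $[f_1,f_2]$ lies in the convex set $\Sigma^\circ$ and avoids $H_\delta$. It meets no $U$: a point $tf_1+(1-t)f_2\in U$ with $t>0$ would give $f_1\in U+\mathbb Rf_2$, and $f_2\notin U$ because $f_2\in G$. Being compact, it meets finitely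 many $H_\rho$ with $\rho\ne\beta$, each in a single interior point. All other points of the segment lie in $G$, and $B_f$ is constant between consecutive crossing points.

Let $f_*$ be a crossing point, say $f_*(\rho_0)=0$ with $\rho_0\ne\beta$, and let $P=\operatorname{span}(\beta,\rho_0)$. Then $f_*$ vanishes on $P$, and on no positive root outside $P$ since $f_*$ lies in no $U$. Here the definition of shards enters: if $\beta$ were not basic in $P$, the basic roots of $P$ would lie in $\mathrm{Cut}(\beta)$ and vanish at $f_*\in\Sigma^\circ$, which is impossible. So $\beta$ is basic. Let $\eta$ be the other basic root. Every $\rho\in(P\cap\Phi^+)\setminus\{\beta\}$ is $a\beta+b\eta$ with $a\ge0$, $b>0$, so $f(\rho)=bf(\eta)$ on $H_\beta$. Along the segment $f(\eta)$ is an affine function, nonzero at $f_1$ and zero at $f_*$, so it changes sign at $f_*$. The roots outside $P$ keep their signs near $f_*$, by local finiteness. Hence $B_f$ equals $\{\rho\in\Phi^+:f_*(\rho)<0\}\cup\{\beta\}$ on the side of $f_*$ where $f(\eta)>0$, and $\{\rho\in\Phi^+:f_*(\rho)\le0\}$ on the other side. These sets are nested, so $X(f)$ does not change at $f_*$,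 by \eqref{eq:nested}. Therefore $X(f_1)=X(f_2)$.

\emph{(b) Crossing $H_\delta$.} Suppose that $f(\delta)$ takes both signs on $G$. It suffices to find $f_+,f_-\in G$ with $f_-(\delta)<0<f_+(\delta)$ and $B_{f_+}\subseteq B_{f_-}$; then \eqref{eq:nested} and (a) finish the proof. By convexity $\Sigma^\circ\cap H_\delta$ is a nonempty open subset of $H_\beta\cap H_\delta$. Let $P=\operatorname{span}(\beta,\delta)$. For $\rho\in\Phi^+\setminus P$ the subspace $H_\beta\cap H_\delta\cap H_\rho$ is proper in $H_\beta\cap H_\delta$, so we can choose $f_*\in\Sigma^\circ\cap H_\delta$ with $f_*(\rho)\ne0$ for all $\rho\in\Phi^+\setminus P$. Note that $f_*(\rho)=f_*(\bar\rho)$. As $f_*$ vanishes on $P$, the argument in (a) shows that $\beta$ is basic in $P$; by \eqref{eq:order} the other basic root is $\eta=\delta-\beta$. Choose $g\in V^*$ with $g(\beta)=0$ and $g(\delta)=1$. Then $g(\eta)=1$, so $g>0$ on $(P\cap\Phi^+)\setminus\{\beta\}$.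

Put $f_\pm=f_*\pm\varepsilon g$ with $\varepsilon>0$, so that $f_\pm(\delta)=\pm\varepsilon$. For small $\varepsilon$ both points lie in $\Sigma^\circ$. For $\rho\in(P\cap\Phi^+)\setminus\{\beta\}$ we have $f_\pm(\rho)=\pm\varepsilon g(\rho)\ne0$, and for $\rho\in\Phi^+\setminus P$ the condition $f_\pm(\rho)\ne0$ excludes at most one $\varepsilon$ for each sign, because $f_*(\rho)\ne0$. So $f_\pm\in G$ for all small $\varepsilon$ outside a countable set. Let $c$ be the minimum of the nonzero values $|f_*(\alpha')|$, $\alpha'\in\Phi_0$, and assume also that $\varepsilon|g(\alpha')|<c$ for all $\alpha'\in\Phi_0$ (no condition if there are no nonzero values).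

Let $\rho=\alpha'+k\delta\in B_{f_+}$ with $\rho\ne\beta$. Then $\rho\notin P$, since $f_+>0$ on $(P\cap\Phi^+)\setminus\{\beta\}$; so $f_*(\alpha')\ne0$. From $k\ge0$ and $f_+(\rho)=f_*(\alpha')+\varepsilon g(\alpha')+\varepsilon k\le0$ we get $f_*(\alpha')\le-\varepsilon g(\alpha')<c$, hence $f_*(\alpha')\le-c$. Then $f_-(\rho)=f_*(\alpha')-\varepsilon g(\alpha')-\varepsilon k<0$. Since also $\beta\in B_{f_-}$, we have $B_{f_+}\subseteq B_{f_-}$.
\end{proof}

\section{Proofs of the theorems for irreducible $W$}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]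
A CJI $J$ has a unique lower wall $\beta_J$ by Proposition~\ref{prop:cji}. It has a shard at $\beta_J$ by Proposition~\ref{prop:shard}, and only one by \eqref{eq:signs}. So $\Sigma(J)$ is well defined.

Let $\Sigma\subseteq H_\beta$ be a shard, and take $G$ and $f\in G$ as in Section~\ref{sec:constant}. By Lemma~\ref{lem:least}, $X(f)$ is a CJI with lower wall $\beta$. By Lemma~\ref{lem:rigid}, $X(f)\cap\mathrm{Cut}(\beta)=B_f\cap\mathrm{Cut}(\beta)$, so $X(f)$ has the same shard at $\beta$ as $B_f$, namely $\Sigma$. Hence the map is surjective.

Let $J$ be any CJI with $\Sigma(J)=\Sigma$. Then $\beta_J=\beta$, since $\Sigma$ determines its hyperplane. By Proposition~\ref{prop:constant}, $X(f)=X(f')\subseteq B_{f'}$ for all $f'\in G$, and $\bigcap_{f'\in G}B_{f'}=J_\Sigma$ because $G$ is dense in $\Sigma$. With Proposition~\ref{prop:shard} for $B=J$ we obtain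
\[
\beta\in X(f)\subseteq J_\Sigma\subseteq J .
\]
By Proposition~\ref{prop:cji}, $J$ is minimal among the biclosed sets containing $\beta$, so $J=X(f)=J_\Sigma$. Thus $J$ is determined by $\Sigma$, and the map is injective.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Compatibility forces $J\mapsto\Sigma(J)$, and the proof above shows that the inverse is $\Sigma\mapsto J_\Sigma$. The CJIs with lower wall $\beta$ correspond to the shards in $H_\beta$, that is, to the regions of the arrangement that $\mathrm{Cut}(\beta)$ induces in $H_\beta$, which is finite by Lemma~\ref{lem:planes}(c).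

(2) Existence of $\Sigma$ and the inclusion $J_\Sigma\subseteq B$ are Proposition~\ref{prop:shard}, and uniqueness follows from \eqref{eq:signs}. By (1), $J_\Sigma$ itself has lower wall $\beta$ and shard $\Sigma$ at $\beta$, so it is the least biclosed set with this property. Let $X$ be biclosed with $\beta\in X\subseteq B$, and let $Y\subseteq X$ be minimal among the biclosed sets containing $\beta$ (Lemma~\ref{lem:elementary}(c)). By Proposition~\ref{prop:cji}, $Y$ is a CJI with lower wall $\beta$; by Lemma~\ref{lem:rigid} applied to $Y\subseteq B$, it has shard $\Sigma$ at $\beta$. So $Y=J_\Sigma$ and $J_\Sigma\subseteq X$.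

(3) Combine Proposition~\ref{prop:cji} with Lemma~\ref{lem:elementary}(c).

(4) If $\Sigma$ meets the open set $\{f(\delta)>0\}$, then so does its dense subset $G$, and for $f\in G$ with $f(\delta)>0$ the set $J_\Sigma\subseteq B_f$ is finite. Conversely, if $J_\Sigma$ is finite, Proposition~\ref{prop:shard} for $B=J_\Sigma$ shows that $\Sigma$ meets $\{f(\delta)>0\}$. By (F), for $J=N(w)$ the interval $[\emptyset,J]$ is the finite lattice of elements below $w$ in the weak order. So $J$ is a CJI exactly when $w$ covers a single element, that is, when $w$ is join-irreducible in the weak order.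

(5) Complementation in $\Phi^+$ is an anti-automorphism of the extended weak order, so the completely meet-irreducible elements are the complements of the CJIs. The map $\Sigma\mapsto-\Sigma$ permutes the shards in each $H_\beta$, and
\[
\Phi^+\setminus J_{-\Sigma}=\{\rho\in\Phi^+:f(\rho)>0\text{ for some }f\in-\Sigma\}=M_\Sigma .
\]
This gives the first sentence. A root $\rho$ satisfies ``$\rho\notin M_\Sigma$ and $M_\Sigma\cup\{\rho\}$ is biclosed'' exactly when it is a lower wall of $J_{-\Sigma}$, that is, when $\rho=\beta$. So $M_\Sigma\cup\{\beta\}$ is biclosed with lower wall $\beta$. A root $\gamma\in\mathrm{Cut}(\beta)$ has constant strict sign on $\Sigma^\circ$, so $\gamma\in M_\Sigma$ if and only if $\gamma$ is negative on $\Sigma^\circ$; by \eqref{eq:signs} the shard of $M_\Sigma\cup\{\beta\}$ at $\beta$ is $\Sigma$. A root lies in $J_\Sigma\setminus M_\Sigma$ if and only if it vanishes on $\Sigma$, hence on $H_\beta$, which means that it equals $\beta$. Finally let $B$ have lower wall $\beta$ and shard $\Sigma$ at $\beta$. Then $J_\Sigma\subseteq B$ by (2). The set $B^*=(\Phi^+\setminus B)\cup\{\beta\}$ is the complement of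 $B\setminus\{\beta\}$, and $B^*\setminus\{\beta\}$ is the complement of $B$; so $B^*$ is biclosed with lower wall $\beta$, and its shard at $\beta$ is $-\Sigma$ because all signs on $\mathrm{Cut}(\beta)$ are reversed. By (2), $B^*\supseteq J_{-\Sigma}=\Phi^+\setminus M_\Sigma$, and taking complements gives $B\setminus\{\beta\}\subseteq M_\Sigma$.
\end{proof}

\section{Reducible groups}\label{sec:reducible}

Let $W=\prod_iW_i$, $V=\bigoplus_iV_i$ and $\Phi=\bigsqcup_i\Phi_i$ be the decomposition into irreducible components. A combination $a\rho+b\sigma$ with $a,b>0$ of roots in different components is never a root. Hence the biclosed sets are the unions $B=\bigsqcup_iB_i$ with $B_i\subseteq\Phi_i^+$ biclosed, the extended weak order is the product of those of the $W_i$, and $\beta\in\Phi_i^+$ is a lower wall of $B$ if and only if it is a lower wall of $B_i$.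

If $B_i\ne\emptyset$ and $B\ne B_i$, then $B$ is the join of the two smaller sets $B_i$ and $B\setminus B_i$, so it is not a CJI. If $B=B_i$, the biclosed sets below $B$ lie in $\Phi_i^+$. So the CJIs of $W$ are the CJIs of the factors, with the same lower walls.

If $\beta$ and $\gamma$ lie in different components, the only positive roots in their span are $\beta$ and $\gamma$, so the rank-two subarrangement through $H_\beta\cap H_\gamma$ is $\{H_\beta,H_\gamma\}$ and both hyperplanes are basic. Thus for $\beta\in\Phi_i^+$ the set $\mathrm{Cut}(\beta)$ lies in $\Phi_i^+$ and is the same as for $W_i$. The shards in $H_\beta$ are the cones $\Sigma=\Sigma_i\times\prod_{j\ne i}V_j^*$, where $\Sigma_i\subseteq V_i^*$ is a shard of $W_i$ in the hyperplane of $\beta$, and $B$ has shard $\Sigma$ at $\beta$ if and only if $B_i$ has shard $\Sigma_i$ at $\beta$. The bijections for the factors therefore combine to the bijection of Theorem~\ref{thm:A}.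

A root in another component takes both signs on $\Sigma$, so $J_\Sigma=J_{\Sigma_i}$ and $M_\Sigma=M_{\Sigma_i}\sqcup\bigsqcup_{j\ne i}\Phi_j^+$. With these formulas, parts (1) and (2) of Theorem~\ref{thm:B} are the statements for the component containing $\beta$. A set that is minimal among the biclosed sets containing $\beta\in\Phi_i^+$ lies in $\Phi_i^+$, which gives (3). The proof of (5) uses only (1), (2) and \eqref{eq:signs}, and applies unchanged.

\begin{remark}
The reduction of Theorem~\ref{thm:A} to the factors does not use that they are affine. Finite irreducible factors may therefore be allowed in Theorem~\ref{thm:A}, with Reading's theorem supplying the bijection for them.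
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bourbaki}
Bourbaki, \emph{Lie}, Ch.~IV--VI.

\bibitem{Humphreys}
Humphreys, \emph{Reflection groups and Coxeter groups}.

\bibitem{poster}
\emph{Shards for the affine symmetric group},
\texttt{https://fpsac2024.rub.de/public/submitted\_posters/barkley.pdf}.

\end{thebibliography}
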